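# A shearing proof that stationary random measures on flats with non-degenerate directions are translation invariant

Throughout, $1\le k<d$ are fixed integers, $P_V$ is the orthogonal projection of $\mathbb R^d$ onto a subspace $V$, and $\bar B(z,r)$ is the closed ball with center $z$ and radius $r$.

## 1. Flats, directions, and random measures on them

**Definition (flats and directions).** A $k$-flat is a $k$-dimensional affine subspace of $\mathbb R^d$. Its direction is the parallel $k$-flat through the origin. $F$ is the space of $k$-flats, $\Phi$ the (compact) Grassmannian of $k$-dimensional linear subspaces, and $\pi:F\to\Phi$ maps a flat to its direction. We write a flat as a pair $l=(\varphi,p)$ with $\varphi=\pi(l)\in\Phi$ and $p\in\varphi^\perp$; then $l+x=(\varphi,\,p+P_{\varphi^\perp}x)$.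

Two facts will be used constantly: $\pi(l+x)=\pi(l)$ for all $x\in\mathbb R^d$, and $l+x=l$ exactly when $x\in\pi(l)$.

*Example.* For $d=2$, $k=1$, put $n_\theta=(\cos\theta,\sin\theta)$. Every line is $l(\theta,p)=\{x:x\cdot n_\theta=p\}$ for a unique $\theta\in[0,\pi)$, $p\in\mathbb R$, and $l(\theta,p)+x=l(\theta,p+x\cdot n_\theta)$.

**Definition (bounded sets).** A Borel set $B\subset F$ is bounded if all flats in $B$ meet some fixed bounded subset of $\mathbb R^d$. Put $F_n=\{l:l\cap\bar B(0,n)\neq\emptyset\}$.

*Example.* The distance of $l=(\varphi,p)$ from the origin is $|p|$, so $F_n=\{|p|\le n\}$. It is compact, because $\Phi$ is, and $B$ is bounded iff $B\subset F_n$ for some $n$. The space $F$ is locally compact, second countable and Hausdorff.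

**Definition (random measures).** A random measure $\eta$ on $F$ is a random locally finite measure: a.s. $\eta B<\infty$ for bounded Borel $B$. For such $B$, $B\eta$ is the restriction of $\eta$ to $B$, and $(B\eta)\pi^{-1}$ is its image on $\Phi$. It is stationary if its distribution is invariant under translations of $\mathbb R^d$, a.s. invariant if almost every realization is itself a translation-invariant measure, and first order if $\mathbb E\,\eta B<\infty$ for every bounded Borel $B$.

*Examples in the plane.* (i) If $\mu$ is a finite measure on $[0,\pi)$, then $\mu(d\theta)\,dp$ is translation invariant, because a translation shifts $p$ by a constant for each $\theta$. If $\xi\ge0$ is a random variable, $\xi\,\mu(d\theta)\,dp$ is stationary and a.s. invariant, and for $\mu\ne0$ it is first order iff $\mathbb E\xi<\infty$. (ii) Let $U$ be uniform on $[0,1]$ and let $\eta$ put unit mass on each of the horizontal lines at heights $U+m$, $m\in\mathbb Z$. This is stationary and first order, but not a.s. invariant: a vertical translation by $\frac12$ changes every realization.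

**Definition (outer degeneracies).** For a proper linear subspace $L\subsetneq\mathbb R^d$ let $\Phi_L=\{\varphi\in\Phi:\varphi\subset L\}$, a closed set. A measure $\mu$ on $\Phi$ has no outer degeneracies if $\mu(\Phi_L)=0$ for every proper $L$. Equivalently, $\mu$ gives zero mass to any measurable set of directions lying in a common proper subspace.

*Examples.* If $k=d-1$, then $\Phi_L$ is empty or (for $\dim L=d-1$) the single point $L$, so "no outer degeneracies" means "no atoms". In general an atom at $\varphi$ is an outer degeneracy, since $\varphi$ is itself a proper subspace. For lines in $\mathbb R^3$, the uniform distribution on the directions contained in the plane $x_3=0$ has no atoms, but it does have an outer degeneracy.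

## 2. A dominating measure, or only a condition on each realization?

A stationary $\eta$ is invariant in law. When must every realization be invariant? Example (ii) shows that something must be assumed on directions. The source of the problem (listed as "On The Structure Of Stationa", doi:10.1007/bf00531602) contains the following result as its Theorem 4.3. *Let $\eta$ be a stationary random measure on $F$, and suppose there is a fixed finite measure $\mu$ on $\Phi$ with no outer degeneracies such that $(B\eta)\pi^{-1}\ll\mu$ a.s. for all bounded Borel $B$. Then $\eta$ is a.s. invariant.* It then says: "We conjecture that it is enough, at least under moment restrictions, that all projections $(B\eta)\pi^{-1}$ have this property a.s." It does not say which moment restrictions are meant. The question is whether the dominating measure can be dropped under a first moment condition. It can.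

**Theorem 1.** Let $\eta$ be a stationary first order random measure on $F$ such that, for every bounded Borel set $B\subset F$, the measure $(B\eta)\pi^{-1}$ a.s. has no outer degeneracies. Then $\eta$ is a.s. invariant.

The proof does not use Theorem 4.3.

## 3. Lines in the plane with a single frequency

Here is a case that can be settled by hand. Let $d=2$, $k=1$, and let
$$\eta(d\theta,dp)=\big(\mu(d\theta)+\mathrm{Re}(e^{ip}\nu(d\theta))\big)\,dp ,$$
where $\mu$ is a random probability measure on $[0,\pi)$ and $\nu$ a random complex measure with $|\nu|\le\mu$. This is a nonnegative measure. Translation by $x$ replaces $p$ by $p-x\cdot n_\theta$ in the density: it leaves $\mu$ unchanged and turns $\nu$ into $\nu_x=e^{-ix\cdot n_\theta}\nu$. Moreover $\nu$ can be read off from $\eta$: since $\mathrm{Re}(e^{ip}\nu)=\frac12(e^{ip}\nu+e^{-ip}\bar\nu)$,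
$$\nu(g)=\frac1\pi\int_{0\le p<2\pi}g(\theta)e^{-ip}\,\eta(d\theta,dp)\qquad(g\text{ bounded Borel}).$$
If $\eta$ is stationary, then $\mathbb E|\nu(g)|^2=\mathbb E|\nu_x(g)|^2$ for every $x$. Averaging over the ball $B_R=\bar B(0,R)$ gives
$$\mathbb E|\nu(g)|^2=\mathbb E\iint g(\theta)\overline{g(\theta')}\,\kappa_R(n_\theta-n_{\theta'})\,\nu(d\theta)\,\overline{\nu(d\theta')},\qquad \kappa_R(v)=\frac1{|B_R|}\int_{B_R}e^{-ix\cdot v}dx .$$
As $R\to\infty$, $\kappa_R(v)\to1_{\{v=0\}}$ boundedly, and $n_\theta=n_{\theta'}$ only for $\theta=\theta'$ in $[0,\pi)$. By dominated convergence the right side tends to $\mathbb E\sum_\theta|g(\theta)|^2|\nu\{\theta\}|^2$. If $\mu$ is a.s. without atoms, this is $0$. So $\nu(g)=0$ a.s. for each $g$, hence $\nu=0$ a.s., and $\eta=\mu(d\theta)\,dp$ is invariant. If atoms are allowed, take $\mu=\delta_0$, $\nu=e^{iU}\delta_0$ with $U$ uniform on $[0,2\pi]$: this $\eta$ is stationary and not invariant.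

Here $\mu$ was allowed to be random. The computation relied on the fact that translations act on $\nu$ by multiplication with an explicit phase, and a general $\eta$ offers no such formula.

## 4. Two direct approaches and where each stops

**Looking for a dominating measure.** One would like to reduce to Theorem 4.3. The natural candidate is the mean direction measure $\mu(A)=\mathbb E\int h(l)1_A(\pi(l))\,\eta(dl)$, with $h>0$ chosen so that $\mu$ is finite. If $\mu(A)=0$, then a.s. $\eta(\pi^{-1}A)=0$. But this holds for each fixed $A$, whereas domination requires it for one realization and all $\mu$-null $A$ at once. For a Poisson line process with intensity measure $d\theta\,dp$, and $h$ a function of $|p|$ alone, the mean direction measure is a multiple of $d\theta$. Yet every nonzero realization has direction measures that are purely atomic. This process violates the hypothesis of Theorem 1, so it is no counterexample, but it shows that the mean direction measure does not by itself dominate.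

**Averaging along flats of different directions.** A second approach uses $l+x=l$ for $x\in\pi(l)$. Pick a flat $l$ of the realization $\omega$ and move $\omega$ by the vectors of $\pi(l)$. The empirical distribution of the translates, if it exists, is a probability measure $q_{\omega,l}$ on the space of realizations, invariant under translations in $\pi(l)$. If $q_{\omega,l}$ were the same for all flats $l$ of $\omega$, it would be invariant under the span of all directions, and without outer degeneracies this span is $\mathbb R^d$. The gap is that $q_{\omega,l}$ and $q_{\omega,l'}$ are averages of the same $\omega$ along different subspaces, and nothing makes them equal. A running example shows that they really may differ.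

*Running example (two grids).* Let $\omega_{a,b}$ consist of unit masses on the horizontal lines at heights $a+\mathbb Z$ and on the vertical lines at abscissas $b+\mathbb Z$, and let $\eta=\omega_{U,U'}$ with $U,U'$ independent uniform on $[0,1]$. Then $T_{(x,y)}\omega_{a,b}=\omega_{a+y,b+x}$ (here $T_x$ is translation by $x$). For a horizontal line $l$ of $\omega_{a,b}$,
$$\frac1{2s}\int_{-s}^sZ(T_{(u,0)}\omega_{a,b})\,du=\frac1{2s}\int_{-s}^sZ(\omega_{a,b+u})\,du\to\int_0^1Z(\omega_{a,b'})\,db' .$$
So $q_{\omega,l}$ is the law of $\omega_{a,U'}$, with the horizontal phase frozen. For a vertical line $l'$, $q_{\omega,l'}$ is the law of $\omega_{U,b}$, with the vertical phase frozen. The two directions span $\mathbb R^2$, but neither $q$ is invariant under $\mathbb R^2$.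

## 5. Nearly parallel flats at the scale of the inverse angle

In the grid example no two lines of $\omega$ have directions that are close but different. When such pairs exist, a new comparison becomes possible. Here it is in the plane, informally. Suppose $\omega$ has a line $l_1$ in direction $e_1$ and lines $l_n$ in directions spanned by $e_1+a_ne_2$, with $0<a_n\to0$, and suppose that $q_n=q_{\omega,l_n}$ converges to $q_1=q_{\omega,l_1}$. Put $s_n=1/a_n$ and let $t$ run over the window $[s_n(u_0-\delta),s_n(u_0+\delta)]$. Then
$$t(e_1+a_ne_2)=te_1+\frac t{s_n}e_2,\qquad \Big|\frac t{s_n}-u_0\Big|\le\delta .$$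
The translates of $\omega$ along $l_n$, in this window, are up to an error $\delta$ the translates along $l_1$ shifted by the macroscopic vector $u_0e_2$. Averaging a nice function $Z$ over the window, we expect approximately $q_n(Z)\approx q_1(Z)$ from the first family and $q_1(Z\circ T_{u_0e_2})$ from the second. In the limit $q_1$ becomes invariant under the new direction $e_2$.

Four points need care, and they shape the proof. The window is an off-center ball, since over a centered ball the shift $t/s_n$ would vary. The scale $s_n$ is dictated by the angle, so the averages must converge uniformly over the flats used; Egorov's theorem gives this. Flats $l_n$ with both direction and $q_n$ close to those of $l_1$ must exist; a separability argument gives them. Finally, in higher dimension one gained direction may not suffice, so the comparison must be run along the full subspace $W(q_{\omega,l})\supset\pi(l)$ under which $q_{\omega,l}$ is already invariant. The comparison then enlarges $W$, a contradiction, unless the value of $W$ at $l_1$ is taken on a set of positive mass. Only countably many subspaces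 can be such values, and the hypothesis excludes the proper ones.

## 6. Test functions, frames, and an ergodic theorem for off-center balls

**The configuration space.** Let $\Omega$ be the space of locally finite measures on $F$ with the vague topology; it is Polish. Let $\mathbb P$ be the law of $\eta$ on $\Omega$, and let $T_x\omega$ be the image of $\omega$ under $l\mapsto l+x$. The action $(x,\omega)\mapsto T_x\omega$ is jointly continuous. Indeed, let $x_n\to x$, $\omega_n\to\omega$ and $f\in C_c(F)$. The functions $f(\cdot+x_n)$ are supported in one $F_m$ and converge uniformly to $f(\cdot+x)$, while $\sup_n\omega_n(F_m)<\infty$. Hence $\int f(l+x_n)\,\omega_n(dl)\to\int f(l+x)\,\omega(dl)$. By stationarity $\mathbb P$ is $T_x$-invariant. For a measure $q$ on $\Omega$ write $T_xq$ for its image under $T_x$ and $q(Z)=\int Z\,dq$; so $(T_xq)(Z)=q(Z\circ T_x)$. We may assume $\mathbb P(\omega\ne0)>0$.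

**Test functions.** The purpose is a countable family that determines measures and reacts uniformly little to small translations. Choose a countable family $\mathcal C\ni1$ of continuous functions $\Omega\to[0,1]$ whose integrals determine finite measures. (Take a metric and a countable base closed under finite intersections; for $U\neq\Omega$ in the base the functions $\min(1,m\,\mathrm{dist}(\cdot,U^c))$ increase to $1_U$.) Let $g_n$ be continuous probability densities on $\mathbb R^d$ supported in $\bar B(0,1/n)$, and let $\mathcal Z$ be the countable set of all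
$$Z(\omega)=\int g_n(x)\,Z_0(T_{x+y}\omega)\,dx,\qquad Z_0\in\mathcal C,\ n\ge1,\ y\in\mathbb Q^d .$$
Each $Z$ is continuous with values in $[0,1]$, and $Z\circ T_{y'}\in\mathcal Z$ for $y'\in\mathbb Q^d$. Since $Z(T_a\omega)=\int g_n(x-a)Z_0(T_{x+y}\omega)\,dx$,
$$|Z(T_a\omega)-Z(\omega)|\le m_Z(|a|),\qquad m_Z(r)=\sup_{|a|\le r}\|g_n(\cdot-a)-g_n\|_{L^1},\tag{1}$$
for all $\omega$ and $a$. The function $m_Z$ is nondecreasing, and $m_Z(0+)=0$ because translations are continuous in $L^1$. The same modulus works for $Z\circ T_y$, $y\in\mathbb R^d$, since translations commute. Finally, $\mathcal Z$ determines finite measures: for $y=0$ and $n\to\infty$, $Z\to Z_0$ pointwise and boundedly.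

**Frames.** The purpose is to parametrize each subspace by a fixed $\mathbb R^j$. Let $\mathcal G=\bigsqcup_{j=0}^d\mathrm{Gr}_j(\mathbb R^d)$, with the topology given by $V\mapsto P_V$. For $V\in\mathrm{Gr}_j$ let $I(V)$ be the lexicographically first $j$-subset $I$ of $\{1,\dots,d\}$ such that the vectors $P_Ve_i$, $i\in I$, are linearly independent, and let $O_V:\mathbb R^j\to V$ be the linear isometry obtained from these vectors by Gram–Schmidt. The set $\{I(V)=I\}$ is Borel (it is described by Gram determinants), $O_V$ is continuous on each of these finitely many pieces, and so $V\mapsto O_V$ is Borel.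

*Example.* In the plane with $j=1$: if $V\ne\mathbb Re_2$, then $I(V)=\{1\}$ and $O_V1$ is the unit vector of $V$ with positive first coordinate; if $V=\mathbb Re_2$, then $I(V)=\{2\}$ and $O_V1=e_2$. The frame jumps at $\mathbb Re_2$, which is why we will keep track of $I(V)$.

**Lemma 2.** Let $\mathbb R^j$, $j\ge1$, act measurably by $(S_u)$ on a finite measure space $(Y,m)$, preserving $m$. Let $Z$ be bounded measurable and $K\subset\mathbb R^j$ a ball, not necessarily centered at $0$. Then, as $s\to\infty$ through the reals,
$$A_sZ(e)=|K|^{-1}\int_KZ(S_{su}e)\,du\to \mathbb E_m[Z\mid\mathcal J](e)\quad\text{for a.e. }e,$$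
where $\mathcal J$ is the $\sigma$-field of strictly invariant measurable sets.

**Step 1: a maximal inequality.** This step makes a.e. convergence stable under $L^1$ limits. Let $D_s=\{u\in\mathbb R^j:|u|\le s\}$ and choose $c$ with $K\subset D_c$. For $g\in L^1(m)$, Fubini shows that $u\mapsto g(S_ue)$ is locally integrable for a.e. $e$, so $s\mapsto A_sg(e)=|sK|^{-1}\int_{sK}g(S_ve)\,dv$ is continuous on $s>0$. Since $sK\subset D_{cs}$, $|A_sg|$ is at most $|D_c|/|K|$ times the average of $|g|$ over $D_{cs}$. Wiener's maximal inequality, $m\{\sup_{s>0}|D_s|^{-1}\int_{D_s}|g(S_ue)|\,du>t\}\le C_j\|g\|_1/t$, therefore gives $m\{\sup_{s>0}|A_sg|>t\}\le C\|g\|_1/t$. Suppose $g_i\to g$ in $L^1$ and $A_sg_i$ converges a.e. for each $i$. The difference between $\limsup$ and $\liminf$ of $A_sg$ is at most $2\sup_s|A_s(g-g_i)|$, so it exceeds $2t$ on a set of measure at most $C\|g-g_i\|_1/t\to0$. Thus the set of $g\in L^1$ for which $A_sg$ converges a.e. is closed, and it suffices to find a dense set of such $g$.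

**Step 2: a dense set.** In $L^2$, if $f$ is orthogonal to all $g-g\circ S_v$ ($g\in L^2$, $v\in\mathbb R^j$), then $0=\int f(g-g\circ S_v)\,dm=\int(f-f\circ S_{-v})g\,dm$ for all $g$, so $f\circ S_v=f$ a.e. for each $v$. Hence sums of such $f$ and of finite sums of functions $g-g\circ S_v$ with $g$ bounded are dense in $L^2$, and so in $L^1$. For such $f$, Fubini gives for a.e. $e$ that $f(S_ve)=f(e)$ for a.e. $v$, so $A_sf(e)=f(e)$ for all $s$. For bounded $g$, at every point,
$$|A_s(g-g\circ S_v)|\le\|g\|_\infty\frac{|sK\,\triangle\,(sK+v)|}{|sK|}=\|g\|_\infty\frac{|K\,\triangle\,(K+v/s)|}{|K|}\to0 .\tag{2}$$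
This proves a.e. convergence.

**Step 3: identifying the limit.** Let $Z^*=\lim A_sZ$ where the limit exists and $Z^*=0$ elsewhere; it is measurable, since $A_sZ$ is continuous in $s$. By (2), applied to $Z$ at every point, $Z^*$ is strictly invariant. For bounded $\mathcal J$-measurable $G$, invariance of $m$ gives $\int G\,A_sZ\,dm=\int GZ\,dm$, and bounded convergence gives $\int GZ^*\,dm=\int GZ\,dm$. So $Z^*=\mathbb E_m[Z|\mathcal J]$. $\square$

## 7. The Campbell measure and its flow along flats

The Campbell measure lets us speak of "a realization together with one of its flats".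

**Definition (Campbell measure).** On $X=\Omega\times F$ let $C(d\omega,dl)=\mathbb P(d\omega)\,\omega(dl)$. Put
$$h(l)=\sum_{n\ge1}2^{-n}\frac{1_{F_n}(l)}{1+\mathbb E\eta F_n},\qquad C_h=h(l)\,C .$$

*Example.* For the two grids, one samples $C$ by choosing the phases uniformly and then a line of the configuration with counting measure; $C$ is infinite but $\sigma$-finite.

Since $C(\Omega\times F_n)=\mathbb E\eta F_n<\infty$, we have $C_h(X)\le1$. Also $0<h\le1$, and $h\ge2^{-n}/(1+\mathbb E\eta F_n)$ on $F_n$. In particular $C$ and $C_h$ have the same null sets. Let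
$$S_u(\omega,l)=(T_{O_{\pi(l)}u}\,\omega,\ l),\qquad u\in\mathbb R^k .$$
This is a measurable $\mathbb R^k$-action: it moves $\omega$ along the direction of $l$ and keeps $l$.

**Lemma 3.** $S_u$ preserves $C$ and $C_h$.

*Proof.* **Step 1: fixed translations.** For fixed $x$,
$$\iint G(T_x\omega,l+x)\,\omega(dl)\,\mathbb P(d\omega)=\iint G(T_x\omega,l)\,(T_x\omega)(dl)\,\mathbb P(d\omega)=\iint G(\omega,l)\,\omega(dl)\,\mathbb P(d\omega),$$
so $C$ is invariant under $(\omega,l)\mapsto(T_x\omega,l+x)$. Since $\pi(l+x)=\pi(l)$, so is its restriction to $\{\pi(l)\in A\}$ for Borel $A\subset\Phi$.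

**Step 2: translations depending on the direction.** Splitting $\Phi$ into countably many pieces, Step 1 shows that $C$ is invariant under $(\omega,l)\mapsto(T_{\sigma(\pi l)}\omega,l+\sigma(\pi l))$ for every countably valued Borel $\sigma:\Phi\to\mathbb R^d$. For bounded Borel $\sigma$ take countably valued $\sigma_i\to\sigma$ uniformly. Let $G$ be bounded, continuous and supported in some $\Omega\times F_n$. Then $G(T_{\sigma_i(\pi l)}\omega,l+\sigma_i(\pi l))\to G(T_{\sigma(\pi l)}\omega,l+\sigma(\pi l))$ pointwise, dominated by $\|G\|_\infty1_{F_{n'}}(l)$ for a large $n'$, which is $C$-integrable. So $\int G(T_{\sigma(\pi l)}\omega,l+\sigma(\pi l))\,dC=\int G\,dC$. Such $G$ determine $C$, since $C$ is finite on each $\Omega\times F_n$.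

**Step 3: choosing the translation inside the flat.** Take $\sigma(\varphi)=O_\varphi u\in\varphi$, which is bounded by $|u|$. Now $l+\sigma(\pi l)=l$, so the map of Step 2 is $S_u$. Hence $S_u$ preserves $C$, and also $C_h$, because $h$ depends on $l$ only. $\square$

Let $\mathcal I$ be the $\sigma$-field of strictly $S$-invariant sets. Functions of $l$ alone are $\mathcal I$-measurable.

## 8. Empirical measures along a flat

**Definition (the set $X^*$ and the measures $q_{\omega,l}$).** Let $D_s=\{u\in\mathbb R^k:|u|\le s\}$. Let $X^*$ be the set of $(\omega,l)\in X$ such that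
$$\lim_{s\to\infty}|D_s|^{-1}\int_{D_s}Z(T_{O_{\pi(l)}u}\,\omega)\,du$$
exists for all $Z\in\mathcal Z$ and equals $q(Z)$ for some probability measure $q$ on $\Omega$. Such a $q$ is unique, as $\mathcal Z$ determines measures; we call it $q_{\omega,l}$.

*Example.* For the two grids and $l$ horizontal, Section 4 gives $q_{\omega_{a,b},l}=$ law of $\omega_{a,U'}$.

*Measurability.* The averages are jointly measurable in $(\omega,l)$ and continuous in $s$, so the set where all limits exist is Borel, and the vector of limits is a Borel map to $[0,1]^{\mathcal Z}$. The map $q\mapsto(q(Z))_{Z\in\mathcal Z}$, from the Polish space of probability measures on $\Omega$ (weak topology) to $[0,1]^{\mathcal Z}$, is continuous and injective. By the Lusin–Souslin theorem its image is Borel and its inverse on the image is Borel. So $X^*$ and $(\omega,l)\mapsto q_{\omega,l}$ are Borel. Off $X^*$ let $q_{\omega,l}$ be a fixed probability measure.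

**Lemma 4.**
(a) $C(X\setminus X^*)=0$, and $q$ is a regular conditional distribution of $\omega$ given $\mathcal I$ under normalized $C_h$.
(b) If $(\omega,l)\in X^*$ and $x\in\mathbb R^d$, then $(T_x\omega,l+x)\in X^*$ and $q_{T_x\omega,l+x}=T_xq_{\omega,l}$.
(c) If $(\omega,l)\in X^*$ and $x\in\pi(l)$, then $(T_x\omega,l)\in X^*$ and $q_{T_x\omega,l}=q_{\omega,l}=T_xq_{\omega,l}$.

*Proof.* (b) Since $\pi(l+x)=\pi(l)$ and translations commute, the averages of $Z$ for $(T_x\omega,l+x)$ are those of $Z\circ T_x$ for $(\omega,l)$. If $x$ is rational, $Z\circ T_x\in\mathcal Z$ and they converge to $q_{\omega,l}(Z\circ T_x)=(T_xq_{\omega,l})(Z)$. If $x$ is real and $x'$ rational, (1) gives $|Z\circ T_x-Z\circ T_{x'}|\le m_Z(|x-x'|)$. So the averages of $Z\circ T_x$ are eventually within $2m_Z(|x-x'|)+o(1)$ of $q_{\omega,l}(Z\circ T_x)$. Let $x'\to x$.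

(c) The averages for $(T_x\omega,l)$ are those for $(\omega,l)$ over $D_s$ shifted by the fixed vector $O_{\pi(l)}^{-1}x$. By the estimate (2) this does not change limits. So $(T_x\omega,l)\in X^*$ and $q_{T_x\omega,l}=q_{\omega,l}$. As $l+x=l$, (b) gives $q_{T_x\omega,l}=T_xq_{\omega,l}$.

(a) Since $\Omega$ is Polish, a regular conditional distribution $q'$ of $\omega$ given $\mathcal I$ exists. By Lemma 3 and Lemma 2 with $K=D_1$, the limits defining $X^*$ exist and equal $\mathbb E[Z|\mathcal I]=q'(Z)$ a.e., for all of the countably many $Z\in\mathcal Z$ simultaneously. So a.e. point lies in $X^*$ and $q=q'$ a.e. By (c), $X^*$ and $q$ are strictly $S$-invariant, so $q$ is $\mathcal I$-measurable, and it is a version of the conditional distribution. $\square$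

Since $(l,q_{\omega,l})$ is $\mathcal I$-measurable, conditioning on $\mathcal I$ gives for bounded measurable $G$
$$\int G(\omega,l,q_{\omega,l})\,dC_h=\int\Big(\int q_{\omega,l}(d\omega')\,G(\omega',l,q_{\omega,l})\Big)\,dC_h .\tag{3}$$
(For products $G_1(\omega)G_2(l,q)$ this is the definition of conditional distribution; the general case follows by a monotone class argument.)

## 9. The invariance subspace and averages along it

**Definition (invariance subspace).** For a probability measure $q$ on $\Omega$ let
$$W(q)=\{x\in\mathbb R^d:\ T_{tx}q=q\ \text{ for all }t\in\mathbb R\}.$$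
It is a linear subspace, because $T_{t(x+x')}=T_{tx}T_{tx'}$, and it is the largest subspace under which $q$ is invariant. Put $V(\omega,l)=W(q_{\omega,l})$ on $X^*$.

*Example.* For the grids and $l$ horizontal, $T_{(x,y)}q_{\omega,l}$ is the law of $\omega_{a+y,U'}$. It equals $q_{\omega,l}$ for $y\in\mathbb Z$, but $T_{t(x,y)}q_{\omega,l}=q_{\omega,l}$ for all $t$ only if $y=0$. So $V(\omega,l)=\mathbb Re_1=\pi(l)$.

*Measurability.* The map $(x,q)\mapsto T_xq$ is continuous: $T_xq$ is the image of $\delta_x\otimes q$ under the continuous map $(x,\omega)\mapsto T_x\omega$, and $\delta_{x_n}\otimes q_n\to\delta_x\otimes q$ weakly when $x_n\to x$, $q_n\to q$. So $\{(q,x):x\in W(q)\}$ is closed: if $x_n\in W(q_n)$, then $T_{tx}q=\lim T_{tx_n}q_n=\lim q_n=q$. By compactness of $\bar B(z,r)$ the set $\{q:\mathrm{dist}(z,W(q))\le r\}=\{q:W(q)\cap\bar B(z,r)\ne\emptyset\}$ is closed for all $z,r$. Thus $q\mapsto|P_{W(q)}z|^2=|z|^2-\mathrm{dist}(z,W(q))^2$ is Borel for each $z$. By polarization $q\mapsto P_{W(q)}$ is Borel, that is, $q\mapsto W(q)\in\mathcal G$ is Borel.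

By Lemma 4(b), commutativity of translations, and Lemma 4(c), for $(\omega,l)\in X^*$,
$$V(T_x\omega,l+x)=V(\omega,l)\quad(x\in\mathbb R^d),\qquad\pi(l)\subset V(\omega,l).\tag{4}$$
Let $X_j=\{(\omega,l)\in X^*:\dim V(\omega,l)=j\}$, $k\le j\le d$. For $V\in\mathrm{Gr}_j$, a ball $K\subset\mathbb R^j$ and bounded measurable $Z$ put
$$A^K_sZ(\omega,V)=|K|^{-1}\int_KZ(T_{sO_Vu}\,\omega)\,du .$$

The measure $q_{\omega,l}$ was built by averaging along $\pi(l)$ over centered balls. The next lemma says that averaging along the possibly larger $V(\omega,l)$, over dilates of any ball, gives the same limit.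

**Lemma 5.** For all $Z\in\mathcal Z$ and all balls $K=\bar B(u_0,\delta)\subset\mathbb R^j$ with rational center and radius, $A^K_sZ(\omega,V(\omega,l))\to q_{\omega,l}(Z)$ as $s\to\infty$, for $C$-a.e. $(\omega,l)\in X_j$.

*Proof.* **Step 1: an $\mathbb R^j$-action.** We carry $q$ along as a third coordinate, so that translations along $W(q)$ become an action. Let $\hat C$ be the image of $C_h|_{X_j}$ under $(\omega,l)\mapsto(\omega,l,q_{\omega,l})$, and $\rho$ its image under $(\omega,l)\mapsto(l,q_{\omega,l})$; both are carried by $\{\dim W(q)=j\}$. By (3), $\hat C(d\omega,dl,dq)=\rho(dl,dq)\,q(d\omega)$. Since $q$ is $W(q)$-invariant, the action $S'_u(\omega,l,q)=(T_{O_{W(q)}u}\,\omega,l,q)$ of $\mathbb R^j$ preserves $\hat C$. By Lemma 2 the averages $A^K_sZ(\omega,W(q))$ converge $\hat C$-a.e. to $\mathbb E_{\hat C}[Z|\mathcal J']$, where $\mathcal J'$ is the $\sigma$-field of $S'$-invariant sets.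

**Step 2: the limit is $q(Z)$.** The function $(\omega,l,q)\mapsto q(Z)$ is $\mathcal J'$-measurable, since $S'$ fixes $q$. Let $G$ be bounded and $\mathcal J'$-measurable, and put $\tilde G(\omega,l)=G(\omega,l,q_{\omega,l})$ on $X_j$. For $x\in\pi(l)\subset W(q_{\omega,l})$ we have $q_{T_x\omega,l}=q_{\omega,l}$, and $(T_x\omega,l,q_{\omega,l})$ lies on the $S'$-orbit of $(\omega,l,q_{\omega,l})$. So $\tilde G(T_x\omega,l)=\tilde G(\omega,l)$: $\tilde G$ is $S$-invariant on $X_j$, and $X_j\in\mathcal I$. As $q$ is the conditional distribution of $\omega$ given $\mathcal I$,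
$$\int ZG\,d\hat C=\int_{X_j}Z\tilde G\,dC_h=\int_{X_j}q_{\omega,l}(Z)\,\tilde G\,dC_h=\int q(Z)\,G\,d\hat C .$$
Hence $\mathbb E_{\hat C}[Z|\mathcal J']=q(Z)$ $\hat C$-a.e. Pulling back to $X_j$ gives the lemma. $\square$

## 10. Shearing forces the invariance subspace to be full or charged

**Proposition 6.** For $\mathbb P$-a.e. $\omega$, for $\omega$-a.e. $l$: $(\omega,l)\in X^*$, and either $V(\omega,l)=\mathbb R^d$ or
$$\omega\{l':(\omega,l')\in X^*,\ V(\omega,l')=V(\omega,l)\}>0 .$$

In the grid example the second alternative holds: $V(\omega,l)=\pi(l)$ is shared by all lines parallel to $l$.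

*Proof.* That $(\omega,l)\in X^*$ is Lemma 4(a). Fix $j\in\{k,\dots,d-1\}$ and $\varepsilon>0$.

**Step 1: uniform convergence.** The scale in the comparison is dictated by an angle, so we need rates that do not depend on the flat. For each of the countably many pairs $(Z,K)$, with $Z\in\mathcal Z$ and $K$ a rational ball of $\mathbb R^j$, the averages of Lemma 5 are continuous in $s$, so $\sup_{s\ge n}|A^K_sZ(\omega,V(\omega,l))-q_{\omega,l}(Z)|$ is measurable. It tends to $0$ a.e. on $X_j$ as $n\to\infty$. Egorov's theorem, with an exceptional set of $C_h$-measure less than $\varepsilon2^{-i}$ for the $i$-th pair, yields a measurable $X_\varepsilon\subset X_j$ with $C_h(X_j\setminus X_\varepsilon)<\varepsilon$ such that for every such $Z$ and $K$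
$$A^K_sZ(\omega,V(\omega,l))\to q_{\omega,l}(Z)\ \text{ as }s\to\infty,\ \text{ uniformly over }(\omega,l)\in X_\varepsilon .\tag{5}$$
The uniformity is over all of $X_\varepsilon$; we will use it for several flats of one $\omega$.

**Step 2: reduction to one realization.** Fix $\omega$ with $\int h\,d\omega<\infty$, which holds for $\mathbb P$-a.e. $\omega$, and let $\kappa(dl)=h(l)1_{X_\varepsilon}(\omega,l)\,\omega(dl)$, a finite measure. We will prove:
$$\text{for }\kappa\text{-a.e. }l_1,\qquad\kappa\{l:V(\omega,l)=V(\omega,l_1)\}>0 .\tag{6}$$
This suffices. Let $\varepsilon$ run through a sequence $\varepsilon_m\downarrow0$. Then $C_h(X_j\setminus\bigcup_mX_{\varepsilon_m})=0$ and $h>0$, so for $\mathbb P$-a.e. $\omega$, $\omega$-a.e. $l$ with $(\omega,l)\in X_j$ has $(\omega,l)\in X_{\varepsilon_m}$ for some $m$. For $\omega$-a.e. such $l$, (6) gives a set of positive $\omega$-mass on which $V(\omega,\cdot)=V(\omega,l)$. Finally vary $j<d$.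

**Step 3: finding nearby flats.** We assume (6) fails and produce flats close to $l_1$ in every relevant respect. Consider the Borel map
$$\Theta(l)=\big(V(\omega,l),\ I(V(\omega,l)),\ (q_{\omega,l}(Z))_{Z\in\mathcal Z}\big)\in\mathcal G\times\{\text{finite discrete set}\}\times[0,1]^{\mathcal Z}$$
on $\{l:(\omega,l)\in X^*\}$. The target is separable and metrizable, so the finite measure $\kappa\Theta^{-1}$ is carried by its support. Thus for $\kappa$-a.e. $l_1$ we have $(\omega,l_1)\in X_\varepsilon$, and every neighborhood of $\Theta(l_1)$ has positive $\kappa\Theta^{-1}$-measure. Suppose that for such an $l_1$, with $V_1=V(\omega,l_1)$ and $q_1=q_{\omega,l_1}$, we had $\kappa\{l:V(\omega,l)=V_1\}=0$. Each ball around $\Theta(l_1)$ then has a preimage of positive $\kappa$-measure, and so contains some $\Theta(l)$ with $(\omega,l)\in X_\varepsilon$ and $V(\omega,l)\ne V_1$. Hence there are $l_n$, $n\ge2$, with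
$$(\omega,l_n)\in X_\varepsilon,\qquad\Theta(l_n)\to\Theta(l_1),\qquad V_n:=V(\omega,l_n)\ne V_1 .$$
Write $q_n=q_{\omega,l_n}$ and $O_n=O_{V_n}$. All $V_n$ have dimension $j$, and we may assume $I(V_n)=I(V_1)$. By continuity of the frames on this piece,
$$V_n\to V_1,\qquad O_n\to O_1,\qquad q_n(Z)\to q_1(Z)\quad(Z\in\mathcal Z).$$

**Step 4: measuring the shear.** We write $V_n$ as a graph over $V_1$ and choose the scale at which its slope becomes visible. Put $\epsilon_n=\|P_{V_n}-P_{V_1}\|\to0$. For $v\in V_n$ we have $|P_{V_1^\perp}v|=|(P_{V_n}-P_{V_1})v|\le\epsilon_n|v|$, hence $|P_{V_1}v|\ge(1-\epsilon_n)|v|$. So for large $n$, $P_{V_1}$ maps $V_n$ bijectively onto $V_1$, and $V_n=\{x+L_nx:x\in V_1\}$ for a linear $L_n:V_1\to V_1^\perp$ with $\|L_n\|\le\epsilon_n/(1-\epsilon_n)\to0$. Moreover $L_n\ne0$, because $V_n\neq V_1$. Put $R_n=O_1^{-1}P_{V_1}O_n$, which tends to $O_1^{-1}P_{V_1}O_1=\mathrm{Id}$ on $\mathbb R^j$. Since $O_nu\in V_n$ has $V_1$-component $O_1R_nu$,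
$$O_nu=O_1R_nu+L_nO_1R_nu,\qquad u\in\mathbb R^j .\tag{7}$$
Let $s_n=\|L_n\|^{-1}\to\infty$. Passing to a subsequence, $s_nL_n\to M$ with $M:V_1\to V_1^\perp$ linear and $\|M\|=1$.

**Step 5: comparing the two averages.** Fix $u_0\in\mathbb Q^j$ and a rational $\delta>0$, and put $K=\bar B(u_0,\delta)$, $y_0=MO_1u_0\in V_1^\perp$. By (7), for $u\in K$,
$$s_nO_nu=s_nO_1R_nu+y_0+e_n(u),\qquad e_n(u)=s_nL_nO_1R_nu-MO_1u_0 .$$
As $n\to\infty$, $e_n(u)\to MO_1(u-u_0)$ uniformly on $K$, and $|MO_1(u-u_0)|\le\delta$. So $|e_n(u)|\le2\delta$ on $K$ for large $n$, and (1) gives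
$$\Big|A^K_{s_n}Z(\omega,V_n)-|K|^{-1}\int_K(Z\circ T_{y_0})(T_{s_nO_1R_nu}\,\omega)\,du\Big|\le m_Z(2\delta).\tag{8}$$

*The integral term.* Substitute $v=R_nu$. It equals $|K|^{-1}|\det R_n|^{-1}\int_{R_nK}(Z\circ T_{y_0})(T_{s_nO_1v}\,\omega)\,dv$. As $0\le Z\le1$, it differs from $A^K_{s_n}(Z\circ T_{y_0})(\omega,V_1)$ by at most
$$\big||\det R_n|^{-1}-1\big|\frac{|R_nK|}{|K|}+\frac{|R_nK\,\triangle\,K|}{|K|}\to0 .$$
By (5) at $l_1$, $A^K_{s_n}(Z\circ T_y)(\omega,V_1)\to q_1(Z\circ T_y)$ for $y\in\mathbb Q^d$, since $Z\circ T_y\in\mathcal Z$. By (1) the same holds for the real vector $y_0$. So the integral term tends to $q_1(Z\circ T_{y_0})$.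

*The first term.* Since $(\omega,l_n)\in X_\varepsilon$ and $s_n\to\infty$, the uniformity in (5) gives $A^K_{s_n}Z(\omega,V_n)-q_n(Z)\to0$. This is the place where pointwise convergence would not do. As $q_n(Z)\to q_1(Z)$, the first term tends to $q_1(Z)$.

Letting $n\to\infty$ in (8),
$$|q_1(Z)-q_1(Z\circ T_{y_0})|\le m_Z(2\delta).$$

**Step 6: the contradiction.** The sequence $(l_n)$ and $M$ do not depend on $\delta,u_0,Z$. Let $\delta\to0$: $q_1(Z)=q_1(Z\circ T_{MO_1u_0})$ for all $Z\in\mathcal Z$ and $u_0\in\mathbb Q^j$, and by (1) for all $u_0\in\mathbb R^j$. As $\mathcal Z$ determines measures, $T_xq_1=q_1$ for all $x\in MV_1$, a nonzero linear subspace of $V_1^\perp$. So $W(q_1)\supset V_1+MV_1\supsetneq V_1=W(q_1)$, a contradiction. This proves (6). $\square$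

## 11. From full invariance subspaces to invariant realizations

We now prove Theorem 1.

**Step 1: $V(\omega,l)=\mathbb R^d$ for $C$-a.e. $(\omega,l)$.** Almost surely, the realization $\omega$ satisfies the conclusion of Proposition 6, and no $(F_n\omega)\pi^{-1}$, $n\ge1$, has an outer degeneracy. Suppose $\omega\{l:V(\omega,l)\ne\mathbb R^d\}>0$ for such an $\omega$. By Proposition 6 there is a proper subspace $V$ with $\omega\{l':(\omega,l')\in X^*,V(\omega,l')=V\}>0$. By (4) these $l'$ satisfy $\pi(l')\subset V$, so $\omega(F_n\cap\pi^{-1}\Phi_V)>0$ for some $n$, contradicting the choice of $\omega$. Hence, for $C$-a.e. $(\omega,l)$, $q_{\omega,l}$ is invariant under all translations.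

**Step 2: transfer to $\mathbb P$.** Let $0\le f\in C_c(F)$, $x\in\mathbb R^d$, and $G$ bounded measurable on $\Omega$. The function $f/h$ is bounded, because $f$ is supported in some $F_n$, on which $h$ is bounded below; and it depends on $l$ only. By (3), Step 1, and (3) again,
$$\int\mathbb P(d\omega)\,\omega(f)\,G(T_x\omega)=\int\tfrac fh(l)\,q_{\omega,l}(G\circ T_x)\,dC_h=\int\tfrac fh(l)\,q_{\omega,l}(G)\,dC_h=\int\mathbb P(d\omega)\,\omega(f)\,G(\omega).$$
By stationarity (replace $\omega$ by $T_{-x}\omega$) the left side is $\int\mathbb P(d\omega)\,(T_{-x}\omega)(f)\,G(\omega)$. All integrals are finite, by the first moment condition, and $G$ is arbitrary. So $(T_{-x}\omega)(f)=\omega(f)$ for $\mathbb P$-a.e. $\omega$.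

**Step 3: all translations at once.** Let $x$ run through $\mathbb Q^d$ and $f$ through a countable measure-determining subset of $C_c^+(F)$. Almost surely $T_x\omega=\omega$ for all $x\in\mathbb Q^d$, and by continuity of $x\mapsto T_x\omega$ for all $x\in\mathbb R^d$. $\blacksquare$

## 12. Complements: conditional moments, a decomposition by subspaces, and a sharpness example

Nothing here was used above.

**Proposition 7.** In Theorem 1, and in Theorem 8 and Corollary 9 below, "first order" may be weakened to $\mathbb E[\eta B\mid\mathcal I_0]<\infty$ a.s. for bounded $B$, where $\mathcal I_0$ is the $\sigma$-field of translation-invariant events in $\Omega$.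

*Proof.* We change the law to an equivalent stationary one of first order. Let $c_n$ be $\mathcal I_0$-measurable, a.s. finite versions of $\mathbb E[\omega F_n|\mathcal I_0]$. Choose $b_n\ge1$ with $\mathbb P(c_n>b_n)\le2^{-n}$ and put $w=(1+\sup_nc_n/b_n)^{-1}\le1$. By Borel–Cantelli, a.s. $c_n\le b_n$ for all large $n$, so $w>0$ a.s. Moreover $wc_n\le c_n/(1+c_n/b_n)\le b_n$, so $\mathbb E[w\,\omega F_n]=\mathbb E[wc_n]\le b_n$. Then $\mathbb P'=w\mathbb P/\mathbb Ew$ is equivalent to $\mathbb P$, stationary (as $w$ is invariant), and first order. All hypotheses and conclusions other than the moment condition and stationarity are almost sure statements, so the results for $\mathbb P'$ give those for $\mathbb P$. In Theorem 8 note that $X^*$, $q$, $V$ do not depend on the law. $\square$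

**Theorem 8.** Let $\eta$ be stationary and first order, with no degeneracy assumption. Write $\eta^V$ for the restriction of $\eta$ to $\{l:(\eta,l)\in X^*,V(\eta,l)=V\}$ and $\mathcal V(\eta)=\{V\in\mathcal G:\eta^V\ne0\}$. Then a.s. $\mathcal V(\eta)$ is countable, $\eta=\sum_{V\in\mathcal V(\eta)}\eta^V$, and for each $V\in\mathcal V(\eta)$, $\eta^V$ is carried by flats with direction in $V$ and is invariant under all translations by vectors of $V$.

For the two grids, $\mathcal V(\eta)=\{\mathbb Re_1,\mathbb Re_2\}$, and $\eta$ splits into its horizontal and vertical grids.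

*Proof.* **Step 1: the decomposition.** The $\eta^V$ are restrictions of a $\sigma$-finite measure to disjoint sets, so $\mathcal V(\eta)$ is countable. By Proposition 6, a.s. $V(\eta,l)\in\mathcal V(\eta)$ for $\eta$-a.e. $l$ (the value $\mathbb R^d$ is a single point of $\mathcal G$), which is the sum formula. The statement on directions is (4).

**Step 2: invariant measures on pairs $(\omega,V)$.** For $f=h$, or $f\ge0$ bounded measurable with bounded support, let $r_f(\omega,V)=\omega^V(f)$, and let $\Xi_f$ be the image of the finite measure $(f/h)C_h$ under $(\omega,l)\mapsto(\omega,V(\omega,l))$. By Step 1, $\Xi_f=\mathbb P(d\omega)\sum_{V\in\mathcal V(\omega)}r_f(\omega,V)\,\delta_V$. Here $0<r_h<\infty$ $\Xi_h$-a.e., and $\Xi_f=(r_f/r_h)\,\Xi_h$. Fix $j$ and let $\tau_u(\omega,V)=(T_{O_Vu}\,\omega,V)$ on $\Omega\times\mathrm{Gr}_j$, $u\in\mathbb R^j$. By (3) and the $W(q)$-invariance of $q$,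
$$\int_{\Omega\times\mathrm{Gr}_j}\! G\circ\tau_u\,d\Xi_f=\int_{X_j}\tfrac fh(l)\int q_{\omega,l}(d\omega')\,G(T_{O_{V(\omega,l)}u}\,\omega',V(\omega,l))\,dC_h=\int_{\Omega\times\mathrm{Gr}_j}\! G\,d\Xi_f ,$$
so each $\Xi_f$ is $\tau_u$-invariant there. Hence $(r_f/r_h)\circ\tau_u=r_f/r_h$ $\Xi_h$-a.e.

**Step 3: invariance up to a factor.** By Lemma 4(b) and (4), $(T_x\omega)^V=T_x(\omega^V)$, so $r_f(T_x\omega,V)=(T_x\omega^V)(f)$. Let $u$ range over $\mathbb Q^j$ and $f$ over a countable determining subset of $C_c^+(F)$. For $\Xi_h$-a.e. $(\omega,V)$ we get, for all $u\in\mathbb Q^j$ and with $x=O_Vu$,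
$$T_x\omega^V=c(x)\,\omega^V,\qquad c(x)=\frac{r_h(\tau_u(\omega,V))}{r_h(\omega,V)}\in(0,\infty).$$
Iterating, $r_h(\tau_{nu}(\omega,V))=c(x)^n\,r_h(\omega,V)$ for $n\in\mathbb N$, and applying $T_{-x}$ shows $c(-x)=1/c(x)$.

**Step 4: the factor is $1$.** By Poincaré recurrence for $\tau_u$ on the finite measure $\Xi_h$, for every $N\in\mathbb N$ and a.e. $(\omega,V)$ with $r_h(\omega,V)\le N$ we have $r_h(\tau_{nu}(\omega,V))\le N$ for infinitely many $n$. Hence $c(x)\le1$. The same with $-u$ gives $1/c(x)=c(-x)\le1$. So $c(x)=1$ for all $x\in O_V\mathbb Q^j$, and by continuity of $x\mapsto T_x\omega^V$, $\omega^V$ is invariant under all of $V$. This holds $\Xi_h$-a.e., that is, a.s. for all $V\in\mathcal V(\omega)$ with $\dim V=j$. $\square$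

**Corollary 9.** A stationary first order random measure $\eta$ is a.s. invariant if and only if, a.s., for every proper linear subspace $L$ the restriction of $\eta$ to $\pi^{-1}\Phi_L$ is translation invariant.

*Proof.* For Borel $A\subset\Phi$ the set $\pi^{-1}A$ is translation invariant, so restrictions of invariant measures to such sets are invariant. This gives "only if". For "if", fix a realization as in Theorem 8 that also satisfies the condition, let $L_1,L_2,\dots$ be the proper members of $\mathcal V(\eta)$, and put $A_i=\Phi_{L_i}\setminus\bigcup_{m<i}\Phi_{L_m}$. The restriction of $\eta$ to $\pi^{-1}A_i$ is a restriction of the invariant measure $\eta|_{\pi^{-1}\Phi_{L_i}}$, hence invariant. Each $\eta^{L_i}$ is carried by $\pi^{-1}\Phi_{L_i}\subset\bigcup_m\pi^{-1}A_m$. So off $\bigcup_m\pi^{-1}A_m$ the measure $\eta$ coincides with $\eta^{\mathbb R^d}$, which is invariant by Theorem 8, and its restriction to this complement is invariant. Sum up. $\square$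

**Example 10 (no proper subspace can be exempted from the hypothesis).** Let $L$ be a proper subspace with $m=\dim L\ge k$; if $\dim L<k$, then $\Phi_L=\emptyset$. For $y\in L^\perp\cong\mathbb R^{d-m}$ let $\lambda_y$ be the (normalized) motion-invariant measure on the $k$-flats contained in $L+y$; it is the unit mass at $L+y$ if $m=k$. Let $U$ be uniform on $[0,1]^{d-m}$ and
$$\eta=\sum_{z\in\mathbb Z^{d-m}}\lambda_{U+z}.$$
A translation along $L$ preserves each $\lambda_y$, and a translation along $L^\perp$ shifts $U$ modulo $\mathbb Z^{d-m}$. So $\eta$ is stationary; it is first order, because a ball meets a bounded number of the flats $L+U+z$. All projections $(B\eta)\pi^{-1}$, $B$ bounded, are absolutely continuous with respect to the uniform distribution on $\mathrm{Gr}_k(L)$. If $L'\not\supset L$, then $L'\cap L$ is a proper subspace of $L$, so they vanish on $\Phi_{L'}$. But $\eta$ is not invariant, since translating by a vector of $L^\perp\setminus\mathbb Z^{d-m}$ changes the realization. For $d=3$, $k=1$, $\dim L=2$ this is a stack of parallel planes at unit distances, each carrying its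 invariant measure on lines. The directions have no atoms, and the only plane that is charged is $L$ itself.

The first moment condition entered the proof through the finiteness of $C_h$ and of the integrals in Section 11. Proposition 7 relaxes it to a.s. finite conditional intensity on bounded sets given the invariant $\sigma$-field, and no claim is made for random measures with infinite conditional intensity.
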